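# Almost every interval translation mapping is of finite type

## 1. Three intervals: an image that stabilizes and an image that does not

For $0<b<a\le\frac12$ let $T_{a,b}$ be the map of $I=[0,1)$ given by
$$T_{a,b}(x)=\begin{cases}x+a,&0\le x<1-a,\\ x+b,&1-a\le x<1-b,\\ x+b-1,&1-b\le x<1.\end{cases}$$
The three pieces are translated onto $[a,1)$, $[1-a+b,1)$ and $[0,b)$. Since $1-a+b>a$, the image is $TI=[0,b)\cup[a,1)$. The map loses the gap $[b,a)$. What happens if we keep applying it?

**Example 1.** Take $a=\frac25$, $b=\frac15$. Then $TI=[0,\frac15)\cup[\frac25,1)$. The three intervals $[0,\frac15)$, $[\frac25,\frac35)$, $[\frac45,1)$ are mapped to each other cyclically, and $[\frac35,\frac45)$ is mapped onto $[\frac45,1)$. Hence $T^2I=[0,\frac15)\cup[\frac25,\frac35)\cup[\frac45,1)$ and $T^3I=T^2I$. After two steps nothing more is lost.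

**Example 2.** Let $f(t)=t^3-t^2-2t+1$. Since $f(\frac25)=0.104>0>-0.125=f(\frac12)$, there is a root $a\in(\frac25,\frac12)$. Put $b=a^2$ and $T=T_{a,b}$. The equation $f(a)=0$ can be read as $a^2+2a-1=a^3$, or as $1-a-a^2=a-a^3$. We show that the sets $T^mI$ never stop shrinking.

Consider the first return of $T$ to $J=[1-a,1)$. Points outside $J$ are moved up by $a>\frac25$, and $I\setminus J=[0,1-a)$ has length less than $\frac35$, so every point reaches $J$ within two steps. A point $x\in[1-a,1-b)$ goes to $x+b\in J$. A point $x\in[1-b,1)$ goes to $x'=x+b-1\in[0,b)$, which is outside $J$ because $b<\frac14<1-a$. The next image is $x'+a<1$, and it lies in $J$ if and only if $x'\ge 1-2a$. If $x'<1-2a$, one more step gives $x'+2a\in[2a,1)\subset J$. Both alternatives occur, since $0<1-2a$ and $b-(1-2a)=a^3>0$. So the return map $T_J$ translates by $b$ on $[1-a,1-b)$, by $b-1+2a$ on $[1-b,2-2a-b)$ and by $b-1+a$ on $[2-2a-b,1)$.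

Rescale by $h(x)=(x-(1-a))/a$, which maps $J$ onto $I$. The three translation amounts become $b/a=a$, then $(a^2+2a-1)/a=a^2=b$, then $b-1$. The two break points become $(a-b)/a=1-a$ and $(1-a-b)/a=(a-a^3)/a=1-b$. So $hT_Jh^{-1}=T$: the return map is a small copy of $T$.

Suppose now that $X=T^mI=T^{m+1}I$ for some $m$. Then $TX=X$; the set $X$ is a nonempty finite union of half-open intervals, and it misses $[b,a)$ because $X\subset TI$. Moreover, every $Y\subset I$ with $TY=Y$ lies in $X$, since $Y=T^mY\subset T^mI$. We claim that $X\cap J=h^{-1}(X)$.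

First, $T_J(X\cap J)=X\cap J$. The inclusion $\subset$ is clear. Given $z\in X\cap J$, choose $z_1,z_2,z_3\in X$ with $Tz_1=z$, $Tz_2=z_1$, $Tz_3=z_2$. They are not all outside $J$, since otherwise $z_1=z_3+2a\ge\frac45>1-a$. The one of smallest index that lies in $J$ is mapped to $z$ by $T_J$. Hence $T(h(X\cap J))=h(X\cap J)$, so $h(X\cap J)\subset X$. Second, $P=h^{-1}(X)$ satisfies $T_JP=P$. For $Y=\bigcup_{t\ge0}T^tP$ this gives $P\subset\bigcup_{t\ge1}T^tP= TY$, hence $TY=Y$, so $Y\subset X$ and $P\subset X\cap J$. This proves the claim.

Iterating the claim, $X\cap[1-a^k,1)=h^{-k}(X)$ for all $k$. So for every $k$ the interval $[1-a^k,1)$ contains points of $X$ and also the interval $h^{-k}([b,a))$, which misses $X$. Points of $X$ and gaps of $X$ both accumulate at $1$, which is impossible for a finite union of half-open intervals. Hence the inclusions $T^{m+1}I\subset T^mI$ are all proper.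

The two maps differ only slightly in their parameters: $a=0.4$ against $a\approx 0.445$, and $b=0.2$ against $b\approx0.198$. Which behavior is typical? If the parameters are chosen at random, does $T^mI$ stabilize with probability one?

## 2. Interval translation mappings and the two theorems

**Definition.** An *interval translation mapping* (ITM) on $n$ intervals is a map $T:I\to I$, $I=[0,1)$, for which there are $0=\beta_0<\beta_1<\dots<\beta_n=1$ and numbers $\gamma_1,\dots,\gamma_n$ with $T(x)=x+\gamma_l$ for $x\in I_l=[\beta_{l-1},\beta_l)$. Here $T(I_l)\subset I$ is required, and $T$ need not be injective.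

Put $d=n-1$. The parameter of $T$ is $p=(\beta_1,\dots,\beta_d,\gamma_1,\dots,\gamma_n)\in\mathbb R^{2n-1}$. The set $\mathcal A$ of admissible parameters is given by $0<\beta_1<\dots<\beta_d<1$, $\beta_{l-1}+\gamma_l\ge0$ and $\beta_l+\gamma_l\le1$ for $1\le l\le n$. "Almost every" refers to Lebesgue measure on $\mathcal A$.

**Definition.** Let $\Omega_m=I\cap TI\cap\dots\cap T^mI$. Since $TI\subset I$, the sets $T^mI$ decrease, so $\Omega_m=T^mI$. The ITM is of *finite type* if $\Omega_m=\Omega_{m+1}$ for some $m\ge0$, and of *infinite type* if all inclusions $\Omega_{m+1}\subset\Omega_m$ are proper.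

Example 1 is of finite type and Example 2 is of infinite type. The conjecture of Boshernitzan and Kornfeld, as posed in "Systems of isometries: dynamics and topology", http://math.nsc.ru/~taimanov/seminar/presentations/GTA200413.pdf, says that almost all ITMs are of finite type. These notes prove it.

**Theorem A.** For every $n\ge1$, Lebesgue-a.e. $p\in\mathcal A$ gives an ITM of finite type.

**Theorem B.** Let $n\ge2$.

(a) There is an open set $\mathcal O\subset\mathrm{int}\,\mathcal A$ of full measure in $\mathcal A$ consisting of finite type ITMs. Every $p\in\mathcal O$ has a neighborhood on which $T^MI=T^{M+1}I$ with a common $M$.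

(b) For a.e. $p$ there is a nonempty set $\mathsf R\subset\{1,\dots,d\}$ such that $\Omega=\bigcap_m\Omega_m$ is a disjoint union of $T$-invariant sets $\hat Y_k$, $k\in\mathsf R$, each a finite union of intervals. $T|_\Omega$ is bijective; $\beta_k\in\hat Y_k$ for $k\in\mathsf R$, and $\beta_j\notin\Omega$ for $j\notin\mathsf R$. The first return map of $T$ to a suitable interval $Y_k\subset\hat Y_k$ containing $\beta_k$ in its interior is an exchange of two intervals with irrational length ratio, with return time constant on each of the two. So $T|_\Omega$ has exactly $|\mathsf R|\le n-1$ minimal components, each uniquely ergodic.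

We recall the words used in (b). A map is minimal on an invariant set if every orbit in the set is dense in it, and uniquely ergodic if it has exactly one invariant Borel probability measure. An exchange of two intervals $[u,v),[v,w)$ translates the first to the right end of $[u,w)$ and the second to the left end. This is a rotation of the circle of length $w-u$, and if the length ratio is irrational it is minimal and uniquely ergodic.

For $n=1$ admissibility forces $\gamma_1=0$, so $T=\mathrm{id}$ is of finite type.

**Example 3 (two intervals).** Let $n=2$, $\beta=\beta_1$, $\gamma_1=a$, $\gamma_2=-b$; admissibility gives $a,b\ge0$. Suppose $a,b>0$ and let $Y=[\beta-b,\beta+a)\subset I$. On $Y$ the map exchanges $[\beta-b,\beta)$ and $[\beta,\beta+a)$, so $TY=Y$. A point $x\ge\beta+a$ moves down by $b$ until it is below $\beta+a$, and it is then at least $\beta+a-b>\beta-b$. A point $x<\beta-b$ moves up by $a$ until it is at least $\beta-b$, and it is then below $\beta-b+a<\beta+a$. So all points enter $Y$ in bounded time and $T^MI=Y$. If $a=0<b$, then $T^MI=[0,\beta)$ for large $M$; if $b=0<a$,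 then $T^MI=[\beta,1)$; if $a=b=0$, then $T=\mathrm{id}$. Every ITM on two intervals is of finite type.

A first attempt for general $n$ uses rational parameters. If all $\beta_l,\gamma_l$ are multiples of $1/Q$, then $T$ maps each cell $[i/Q,(i+1)/Q)$ onto a cell. The sets $T^mI$ are then decreasing unions of cells and stabilize after at most $Q$ steps. So finite type parameters are dense in $\mathrm{int}\,\mathcal A$. The attempt stops exactly here: the rational parameters form a null set, and we have no control on the size of a neighborhood on which the conclusion survives. Density says nothing about measure.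

The proof instead runs as follows. We observe $T$ in narrow strips beside its discontinuities and record, for each strip, which discontinuity its orbit hits first and by how much it misses being centered there. These displacements turn out to be independent linear coordinates on parameter space. Shrinking the strips changes the record by an explicit subtractive algorithm of Euclidean type. We study this algorithm on its own and show that for almost every initial vector it reaches a state in which the picture near every relevant discontinuity is that of Example 3. From now on $n\ge2$, so $d\ge1$.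

## 3. Generic parameters and rigid motion

**Definition.** $p\in\mathcal A$ is *generic* if $1,\beta_1,\dots,\beta_d,\gamma_1,\dots,\gamma_n$ are linearly independent over $\mathbb Q$.

Almost every $p$ is generic, because the nongeneric ones lie in countably many hyperplanes. Equality in an admissibility inequality would be a rational relation, so a generic $p$ lies in $\mathrm{int}\,\mathcal A$. For generic $p$ and $k\in\mathbb Z^n\setminus\{0\}$ we have $k\cdot\gamma\ne0$, and $\beta_j+k\cdot\gamma\ne\beta_i$ for all $i,j\in\{0,\dots,n\}$.

"Discontinuity" means one of $\beta_1,\dots,\beta_d$. "Interval" means a nonempty $K=[a,b)\subset I$, with $\mathrm{int}\,K=(a,b)$. If $\mathrm{int}\,K$ contains no discontinuity, then $K$ lies in one $I_l$ and $T$ translates it; we say that $T$ *moves $K$ rigidly*. For intervals, $\mathrm{int}\,K\subset\mathrm{int}\,K'$ implies $K\subset K'$. The fact used constantly is this: *if two intersecting intervals are both moved rigidly, they lie in the same $I_l$ and are translated by the same amount.* So if they are both moved rigidly for several steps, they keep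 the same relative position and have the same itinerary.

**Lemma 1.** Let $p$ be generic, $\rho>0$. There is $m_0$ such that for every interval $K$ with $|K|\ge\rho$ there is $m\le m_0$ such that $K,TK,\dots,T^{m-1}K$ are moved rigidly and $\mathrm{int}\,T^mK$ contains a discontinuity.

*Proof.* The purpose is to show that an interval that is moved rigidly for too long would drift out of $I$. We may assume $\rho\le1$. Let $N=\lfloor1/\rho\rfloor+1\ge2$ and
$$\delta_0=\min\{|k\cdot\gamma|:k\in\mathbb Z^n_{\ge0},\ 1\le|k|_1\le N\}>0.$$
Suppose $T^tK$ is moved rigidly for all $t<M$, where $M\ge N$. The intervals $K,\dots,T^{N-1}K$ have length at least $\rho$ and $N\rho>1$, so two of them meet: $T^tK\cap T^{t'}K\ne\emptyset$ with $0\le t<t'\le N-1$. Write $q=t'-t$ and $T^{t'}K=T^tK+\delta$. Here $\delta=k\cdot\gamma$ with $|k|_1=q$, so $\delta_0\le|\delta|<|K|$.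

By induction, $T^{t+sq}K=T^{t+(s-1)q}K+\delta$ as long as $t+sq\le M$. Indeed, if it holds for $s$ and $t+(s+1)q\le M$, the intervals $T^{t+(s-1)q}K$ and $T^{t+sq}K$ intersect, since $|\delta|<|K|$, and both are moved rigidly for the next $q$ steps. So they have the same itinerary and their images under $T^q$ again differ by $\delta$. Hence $T^{t+sq}K=T^tK+s\delta$. Both lie in $I$, so $s\delta_0<1$ for $s=\lfloor(M-t)/q\rfloor>\frac{M-N}{N}-1=\frac MN-2$. Therefore $M<N(1/\delta_0+2)$. So rigid motion ends after a time bounded in terms of $\rho$ and $p$, and it can only end at a time $m$ at which $\mathrm{int}\,T^mK$ contains a discontinuity. $\square$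

## 4. Strips beside the discontinuities

Let $V=\{1,\dots,d\}$ and $E=V\times\{+1,-1\}$. Elements of $V$ are called vertices and elements of $E$ *letters*; we also write $j^+=(j,+1)$, $j^-=(j,-1)$. The letter $j^+$ stands for the right side of $\beta_j$, and $j^-$ for the left side.

Let $p$ be generic. Fix $r>0$ with $2r<\min_{1\le l\le n}(\beta_l-\beta_{l-1})$ and $\beta_j\pm r+k\cdot\gamma\ne\beta_i$ for all $i,j\in V$, $k\in\mathbb Z^n$; the second condition excludes countably many $r$. For $e=(j,\varsigma)\in E$ let the *strip* $Y_e(r)$ be the interval with $\mathrm{int}\,Y_e(r)=\beta_j+\varsigma(0,r)$, that is, $[\beta_j,\beta_j+r)$ for $\varsigma=+1$ and $[\beta_j-r,\beta_j)$ for $\varsigma=-1$. Its interior contains no discontinuity.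

By Lemma 1 there is a least $n_e\ge1$ such that $\mathrm{int}\,T^{n_e}Y_e(r)$ contains a discontinuity $\beta_i$. As $r<\min(\beta_l-\beta_{l-1})$, the index $i$ is unique; put $\sigma(e)=i$, the *target* of $e$. There is a unique $\theta_e\in(0,r)$, the *displacement*, with $\mathrm{int}\,T^{n_e}Y_e(r)=\beta_i-\varsigma\theta_e+\varsigma(0,r)$. In other words,
$$T^{n_e}(\beta_j+h)=\beta_{\sigma(e)}+h-\varsigma\theta_e\qquad(\beta_j+h\in Y_e(r)).\tag{1}$$
If $k_e\in\mathbb Z^n_{\ge0}$ counts the visits of $Y_e,\dots,T^{n_e-1}Y_e$ to $I_1,\dots,I_n$, then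
$$\theta_e=\varsigma\,(\beta_{\sigma(e)}-\beta_j-k_e\cdot\gamma).\tag{2}$$
So $\theta=Lp$ with an integer linear map $L:\mathbb R^{2d+1}\to\mathbb R^E$, and $|E|=2d$.

The data are locally constant. For $1\le t<n_e$ the closed interval $\overline{T^tY_e}$ contains no discontinuity: its interior contains none, and its endpoints are $\beta_j+k\cdot\gamma$ with $|k|_1=t\ge1$ and $\beta_j+\varsigma r+k\cdot\gamma$. Hence there is a neighborhood $N_p\subset\mathrm{int}\,\mathcal A$ of $p$ such that for all $p'\in N_p$ the same $r,n_e,\sigma,k_e$ serve, with strips based at the $\beta$'s of $p'$ and with $2r<\min(\beta_l-\beta_{l-1})$, and $\theta(p')=Lp'$.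

**Example 4 (strips for two intervals).** In Example 3 suppose $0<a,b<r$. Then $T[\beta,\beta+r)=[\beta-b,\beta-b+r)$ contains $\beta$ in its interior, so $n_{1^+}=1$ and $\theta_{1^+}=b$. In the same way $n_{1^-}=1$ and $\theta_{1^-}=a$. The invariant interval found by hand is $[\beta-\theta_{1^+},\beta+\theta_{1^-})$.

**Example 5 (running example).** Let $n=3$, $\beta_1=0.3$, $\beta_2=0.7$, $\gamma=(0.415,\,0.031,\,-0.42)$ and $r=0.05$. The three pieces go to $[0.415,0.715)$, $[0.331,0.731)$, $[0.28,0.58)$, so this is an ITM. Its parameters are rational, hence not generic. But every comparison made below is strict, so the same integers and orderings hold for all nearby generic parameters. The strips behave as follows. $Y_{1^+}=[0.3,0.35)$ climbs in steps of $0.031$; after $11$ steps it is $[0.641,0.691)$ and after $12$ steps $[0.672,0.722)\ni0.7$. Further, $TY_{1^-}=[0.665,0.715)$, $TY_{2^+}=[0.28,0.33)$ and $TY_{2^-}=[0.681,0.731)$. So, with displacements in thousandths,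

| letter | $1^+$ | $1^-$ | $2^+$ | $2^-$ |
|---|---|---|---|---|
| $n_e$ | 12 | 1 | 1 | 1 |
| target $\sigma(e)$ | 2 | 2 | 1 | 2 |
| displacement $\theta_e$ | 28 | 15 | 20 | 31 |

In contrast with Example 4, the strips at $\beta_1$ run to $\beta_2$, and one strip at $\beta_2$ runs to $\beta_1$.

## 5. The displacements are independent coordinates

A statement about almost every vector $\theta$ can be transferred to almost every parameter $p$ if $L$ is onto. A surjective linear map is a coordinate projection in suitable linear coordinates, so by Fubini preimages of null sets are null.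

**Lemma 2.** $L$ is onto.

*Proof.* **Step 1: from a kernel vector to a function on $I$.** The purpose is to restate the claim dynamically. The vector $\tau=(1,\dots,1;0,\dots,0)$, which shifts all $\beta_j$, lies in $\ker L$, and $L$ maps a space of dimension $2d+1$ to one of dimension $2d$. If $L$ is not onto, then $\dim\ker L\ge2$, and there is $w=(u_1,\dots,u_d;g_1,\dots,g_n)\in\ker L$ that is not a multiple of $\tau$. By (2),
$$k_e\cdot g=u_{\sigma(e)}-u_j,\qquad e=(j,\varsigma)\in E.\tag{3}$$
Let $c(x)=g_l$ on $I_l$ and $c_m(x)=\sum_{s<m}c(T^sx)$. For $t\le n_e$ the function $c_t$ is constant on $Y_e=Y_e(r)$; write $c_t(e)$ for its value, so $c_{n_e}(e)=k_e\cdot g$. Thus (3) says that along a full passage of a strip the sum of $c$ equals the difference of the numbers $u$ at the two ends. We will extend the $u_j$ to a function $U$ on all of $I$ with $U\circ T=U+c$. It will be locally constant, hence constant.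

Let $\vartheta=\max_e\theta_e<r$ and $r_1=\min\{r-\vartheta,\,r/2\}>0$.

**Step 2: close visits during a passage.** The purpose is to show that (3) remains true if the orbit comes close to a discontinuity before the passage is over.

*Claim.* Let $e=(j,\varsigma)$, $0\le t<n_e$, $x\in Y_e$ with $|x-\beta_j|\le r-r_1$, and $|T^tx-\beta_i|<r_1$. Then $u_j+c_t(e)=u_i$.

Let $y_t$ be the point with $\mathrm{int}\,T^tY_e=y_t+\varsigma(0,r)$; this open interval contains no discontinuity. We have $T^tx=y_t+\varsigma h$ with $0\le h\le r-r_1$. If $\varsigma(\beta_i-y_t)>0$, then $\varsigma(\beta_i-y_t)\ge r$ and $\varsigma(\beta_i-T^tx)\ge r-h\ge r_1$, a contradiction. So $\varepsilon:=\varsigma(y_t-\beta_i)\ge0$, and $\varepsilon\le\varepsilon+h=\varsigma(T^tx-\beta_i)<r_1$. It remains to prove, by induction on $n_e-t$ for fixed $e$: if $0\le t<n_e$, $i\in V$ and $\varepsilon=\varsigma(y_t-\beta_i)\in[0,r_1)$, then $u_j+c_t(e)=u_i$.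

Let $f=(i,\varsigma)$ and $N=n_f$. Then $\mathrm{int}\,T^tY_e=\varsigma\varepsilon+\mathrm{int}\,Y_f$, and as $\varepsilon<r$ the two intervals intersect. So they move with the same itinerary during the next $\min(N,n_e-t)$ steps, and their images still differ by $\varsigma\varepsilon$. There are three cases.

Case $N<n_e-t$. With $i_2=\sigma(f)$, (1) gives $y_{t+N}=\beta_{i_2}-\varsigma\theta_f+\varsigma\varepsilon$. No discontinuity lies in $y_{t+N}+\varsigma(0,r)$, and $\varsigma(\beta_{i_2}-y_{t+N})=\theta_f-\varepsilon<r$. So this number is $\le0$, that is, $\varepsilon_2:=\varsigma(y_{t+N}-\beta_{i_2})=\varepsilon-\theta_f\in[0,r_1)$. By induction $u_j+c_{t+N}(e)=u_{i_2}$. Here $c_{t+N}(e)=c_t(e)+c_N(f)$, and $c_N(f)=u_{i_2}-u_i$ by (3). Subtracting gives the claim.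

Case $N=n_e-t$. Both images contain a discontinuity in their interiors, and their union is an interval of length $r+\varepsilon<2r$. Since discontinuities are more than $2r$ apart, it is the same one: $\sigma(e)=\sigma(f)$. By (3), $u_j+c_t(e)+c_N(f)=u_{\sigma(e)}=u_{\sigma(f)}=u_i+c_N(f)$.

Case $N>n_e-t$. Let $k=\sigma(e)$ and $\mathrm{int}\,T^{n_e}Y_e=z+\varsigma(0,r)$, so $\varsigma(\beta_k-z)=\theta_e>0$. The set $\mathrm{int}\,T^{n_e-t}Y_f=z-\varsigma\varepsilon+\varsigma(0,r)$ contains no discontinuity, as $1\le n_e-t<N$. Since $\varsigma(\beta_k-(z-\varsigma\varepsilon))=\theta_e+\varepsilon>0$, this number is at least $r$. So $\theta_e\ge r-\varepsilon>r-r_1\ge\vartheta$, which is impossible. This proves the Claim; the case $n_e-t=1$, in which $N\ge n_e-t$, needs no induction hypothesis.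

**Step 3: the function $U$.** The purpose is to define $U$ through visits near discontinuities and to check that the choice of visit does not matter. For $x\in I$ there are $m\ge0$, $i\in V$ with $|T^mx-\beta_i|<r_1$: apply Lemma 1 to an interval of length less than $r_1$ containing $x$. Put $U(x)=u_i-c_m(x)$.

Suppose also $|T^{m'}x-\beta_{i'}|<r_1$ with $m\le m'$. If $m=m'$, then $|\beta_i-\beta_{i'}|<2r_1\le r$ and $i=i'$. If $m<m'$, replace $x$ by $T^mx$: we may assume $m=0$, $x=\beta_i+h_0$, $|h_0|<r_1$, and must show $u_i+c_{m'}(x)=u_{i'}$. Follow $x$ through successive passages. Put $t_0=0$, $i_0=i$. Given $T^{t_q}x=\beta_{i_q}+h_q$, let $e_q=(i_q,+1)$ if $h_q\ge0$ and $e_q=(i_q,-1)$ if $h_q<0$, and put $t_{q+1}=t_q+n_{e_q}$, $i_{q+1}=\sigma(e_q)$. By (1), $h_{q+1}=h_q-\theta_{e_q}$ if $h_q\ge0$, and $h_{q+1}=h_q+\theta_{e_q}$ if $h_q<0$. In both cases $|h_{q+1}|\le\max(|h_q|,\vartheta)$, so inductively $|h_q|\le\max(r_1,\vartheta)\le r-r_1<r$. Thus $T^{t_q}x\in Y_{e_q}$ throughout and the procedure continues. By (3), $u_i+c_{t_q}(x)=u_{i_q}$. If $t_q\le m'<t_{q+1}$, the Claim for $e_q$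 and the point $T^{t_q}x$ gives $u_{i_q}+c_{m'-t_q}(T^{t_q}x)=u_{i'}$. Adding, $u_i+c_{m'}(x)=u_{i'}$.

**Step 4: $U$ is constant.** The purpose is to conclude $w\in\mathbb R\tau$. If $(m,i)$ is used for $Tx$, then $(m+1,i)$ can be used for $x$, which gives $U(Tx)=U(x)+c(x)$. Also $U(\beta_i)=u_i$. The function $U$ is locally constant: if $m$ is minimal with $|T^mx-\beta_i|<r_1$ for some $i$, then the points $T^sx$, $s<m$, are at distance at least $r_1$ from all discontinuities. So near $x$ the map $T^m$ is a translation and $c_m$ is constant, and the same $m,i$ serve. As $I$ is connected, $U$ is constant. So all $u_i$ are equal and $c=0$, that is, $g=0$. Thus $w\in\mathbb R\tau$, a contradiction. $\square$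

Consequently, for generic $p'\in N_p$ the coordinates of $\theta(p')=Lp'$ are rationally independent: a relation $q\cdot\theta=0$ with $q\in\mathbb Q^E\setminus\{0\}$ gives $(qL)p'=0$ with $qL\ne0$ rational, which contradicts genericity.

## 6. A subtractive algorithm on signed vertices

What happens to the record $(\sigma,\theta)$ when $r$ decreases? As long as $r>\theta_x$, the image of the strip of $x=(j,\varsigma)$ still contains $\beta_{\sigma(x)}$. When $r$ reaches $\theta_x$, the image slips off $\beta_{\sigma(x)}$ and lies on the other side of it, inside the strip of the letter $y=(\sigma(x),-\varsigma)$. It can then ride along with $y$. The displacement $\theta_x$ is replaced by $\theta_x-\theta_y$ and the target by $\sigma(y)$. We verify this in Section 15; first we study the rule by itself.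

Let $V$ be any finite nonempty set, $d=|V|$, $E=V\times\{\pm1\}$, and let $\varepsilon(x)$ be the sign of the letter $x$. The *opponent* of $x$ at $i\in V$ is the letter $(i,-\varepsilon(x))$. Let $\mathbb R^E_+=(0,\infty)^E$, and let $\mathcal G\subset\mathbb R^E_+$ be the set of vectors with rationally independent coordinates, a set of full measure.

**Definition (algorithm).** Given $\sigma:E\to V$ and $\lambda\in\mathcal G$, let $x$ be the letter with the largest $\lambda_x$ and $y$ its opponent at $\sigma(x)$. Replace $\lambda_x$ by $\lambda_x-\lambda_y$ and $\sigma(x)$ by $\sigma(y)$ ("update $x$", at value $\lambda_x$). Repeat.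

The future depends only on the current state $(\sigma,\lambda)$. For $d=1$ all targets are the single vertex, and the algorithm is the subtractive Euclidean algorithm on $(\lambda_+,\lambda_-)$.

**Example 6 (running example).** Start from the table of Example 5. An entry $28\to2$ means value $28$, target $2$.

| update | $1^+$ | $1^-$ | $2^+$ | $2^-$ |
|---|---|---|---|---|
| start | $28\to2$ | $15\to2$ | $20\to1$ | $31\to2$ |
| $2^-$ at 31, opponent $2^+$ | $28\to2$ | $15\to2$ | $20\to1$ | $11\to1$ |
| $1^+$ at 28, opponent $2^-$ | $17\to1$ | $15\to2$ | $20\to1$ | $11\to1$ |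
| $2^+$ at 20, opponent $1^-$ | $17\to1$ | $15\to2$ | $5\to2$ | $11\to1$ |
| $1^+$ at 17, opponent $1^-$ | $2\to2$ | $15\to2$ | $5\to2$ | $11\to1$ |
| $1^-$ at 15, opponent $2^+$ | $2\to2$ | $10\to2$ | $5\to2$ | $11\to1$ |
| $2^-$ at 11, opponent $1^+$ | $2\to2$ | $10\to2$ | $5\to2$ | $9\to2$ |

No two values in a row coincide, so a small perturbation into $\mathcal G$ gives the same updates. At the end all targets are $2$.

**Lemma 3.** The algorithm is well defined, states stay in $\mathcal G$, and the maxima strictly decrease to $0$. Let $x_0>x_1>\cdots$ be the successive values of the letter $x$ and $s_k(x)$ the corresponding targets. Then these sequences are infinite, $x_k\to0$, all numbers $x_k$ ($x\in E$, $k\ge0$) are distinct, and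
$$x_{k+1}=x_k-y_l,\quad s_{k+1}(x)=s_l(y),\quad y=(s_k(x),-\varepsilon(x)),\quad l=\min\{l:y_l<x_k\}.\tag{4}$$

*Proof.* Each update applies an integer unimodular matrix, so rational independence persists and there are no ties. We have $y\ne x$ since the signs differ, so $\lambda_y<\lambda_x$. Thus values stay positive and maxima strictly decrease. Suppose they tend to $m_\infty>0$. All maxima exceed $m_\infty$, so a letter with value less than $m_\infty$ is never updated again. Eventually the set $S$ of such letters is constant and so are their values, while all other letters stay $\ge m_\infty$. Each of the infinitely many later updates then subtracts at least $\min(m_\infty,\min_S\lambda)>0$ from the sum of the values, which is impossible. So maxima tend to $0$. As values are positive, each letter is updated infinitely often, and $x_k\to0$.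

For (4), let $y_l$ be the current value of $y$ when $x_k$ is updated. Then $y_l<x_k$. If $l\ge1$, then $y_{l-1}$ was updated earlier, as a maximum, so $y_{l-1}>x_k$. Finally, each $x_k$ is the maximum at exactly one step and maxima strictly decrease, so all $x_k$ are distinct. $\square$

The state after $m$ steps is a Borel function of $\lambda\in\mathcal G$. Hence all sets defined below by countably many conditions on the algorithm are Borel.

Formula (4) shows that the order of updates need not be remembered. What matters is, for each update of $x$, which value of which letter was subtracted. This is the point of the next section.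

## 7. Schemes and their matrices

**Definition (scale).** For $r>0$ let $K_x(r)=\min\{k:x_k<r\}$, $\lambda_r(x)=x_{K_x(r)}$, $\sigma_r(x)=s_{K_x(r)}(x)$. This is the state after all updates of values $\ge r$; it is called the state at scale $r$.

**Definition (scheme).** The scheme $\mathcal S_r(\lambda)$ consists of the numbers $K_x=K_x(r)$ and the map $(x,k)\mapsto o(x,k)=(y,l)$, $0\le k<K_x$, given by (4). The initial $\sigma$ is fixed. We say that $\lambda$ *realizes* $\mathcal S$ at scale $r$ if $\mathcal S_r(\lambda)=\mathcal S$. The *nodes* of $\mathcal S$ are the pairs $(x,k)$ with $k\le K_x$. Write $\mathcal S\subset\mathcal S'$ if $K_x\le K'_x$ for all $x$ and $o'$ extends $o$.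

Here $l\le K_y$, because $y_{K_y}<r\le x_k$. So $o$ takes values in nodes. All schemes below are realized by some $\lambda\in\mathcal G$; there are countably many. A scheme determines the targets at its nodes through $s_{k+1}(x)=s_l(y)$. This recursion is well founded: at a realizing $\lambda$ the node $(y,l)$ is initial or arises from an update of value $y_{l-1}>x_k$. Put $\sigma_{\mathcal S}(x)=s_{K_x}(x)$.

**Forms and the matrix.** For a scheme $\mathcal S$ define linear forms on $\mathbb R^E$ at its nodes by
$$x_{K_x}[\mu]=\mu_x,\qquad x_k[\mu]=x_{k+1}[\mu]+y_l[\mu]\quad\text{with }(y,l)=o(x,k).\tag{5}$$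
The recursion is well founded, since at a realizing $\lambda^*$ the number $x_k$ exceeds both summands. The forms are nonzero with nonnegative integer coefficients. Let $(M_{\mathcal S}\mu)_x=x_0[\mu]$. Let $E_{xy}$ be the elementary matrix with entry $1$ at $(x,y)$. Undo the updates of a realizing $\lambda^*$ one by one: undoing the update of $(x,k)$ with $o(x,k)=(y,l)$ replaces the current vector of forms $v$ by $(\mathrm{Id}+E_{xy})v$, as $y$ has current index $l$. So $M_{\mathcal S}$ is the product of the matrices $\mathrm{Id}+E_{xy}$ over the updates, in their order. In particular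
$$\det M_{\mathcal S}=1.$$
If $\lambda$ realizes $\mathcal S$ at scale $r$, its node values are $x_k[\lambda_r]$; in particular $\lambda=M_{\mathcal S}\lambda_r$. If some $\lambda$ realizes $\mathcal S$ and, at a smaller scale, $\mathcal S'$, then $\mathcal S\subset\mathcal S'$ and $M_{\mathcal S'}=M_{\mathcal S}N$, with $N$ the product of the elementary matrices of the intermediate updates.

**Lemma 4 (restriction).** If $\mathcal S\subset\mathcal S'$ and $M_{\mathcal S'}=M_{\mathcal S}N$, then the forms of $\mathcal S'$ at the nodes of $\mathcal S$ are $x_k^{\mathcal S'}[\mu]=x_k^{\mathcal S}[N\mu]$.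

*Proof.* Let $v=(x^{\mathcal S'}_{K_x(\mathcal S)}[\mu])_{x\in E}$. At the nodes of $\mathcal S$, $x_k^{\mathcal S'}[\mu]$ and $x_k^{\mathcal S}[v]$ satisfy the same recursion, since $o'$ extends $o$, with the same final values. So they agree. For $k=0$ this reads $M_{\mathcal S'}\mu=M_{\mathcal S}v$, so $v=N\mu$. $\square$

**Example 7 (running example).** At scales $r\in(10,11]$ (in thousandths) all six updates of Example 6 have been made. The scheme has $K_{1^+}=2$, $K_{1^-}=1$, $K_{2^+}=1$, $K_{2^-}=2$ and
$$o(2^-,0)=(2^+,0),\quad o(1^+,0)=(2^-,1),\quad o(2^+,0)=(1^-,0),$$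
$$o(1^+,1)=(1^-,0),\quad o(1^-,0)=(2^+,1),\quad o(2^-,1)=(1^+,2).$$
With $\mu=(2,10,5,9)$ in the order $1^+,1^-,2^+,2^-$, (5) returns $(2^-)_1=9+2=11$, $(1^-)_0=10+5=15$, $(1^+)_1=2+15=17$, $(2^+)_0=5+15=20$, $(1^+)_0=17+11=28$, $(2^-)_0=11+20=31$. This recovers the initial vector, as it should.

## 8. Cells have finitely many shapes

Which $\mu$ can occur as final states of a given scheme? A scheme may be arbitrarily long, and the obvious conditions are as numerous as its nodes. The next proposition says that almost all of them are redundant.

**Proposition 5.** For every scheme $\mathcal S$ there are $A,B\subset E\times E$, pairs in $A$ consisting of letters of opposite sign, pairs in $B$ of distinct letters of the same sign, such that with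
$$C_{\mathcal S}=C_{A,B}=\{\mu\in\mathbb R^E_+:\ \mu_z<\mu_x+\mu_y\ \forall z\in E,(x,y)\in A;\ \ \mu_x<\mu_z\ \forall(x,z)\in B\}$$
we have for $\mu\in\mathcal G$: $\lambda=M_{\mathcal S}\mu$ realizes $\mathcal S$ at some scale if and only if $\mu\in C_{\mathcal S}$. In that case the scales are exactly those with $\max\mu<r\le\min_{(x,y)\in A}(\mu_x+\mu_y)$, and the state there is $(\sigma_{\mathcal S},\mu)$. One may take $A=\{(x,y):K_x\ge1,\ o(x,K_x-1)=(y,K_y)\}$.

Here $\min\emptyset=\infty$.

*Proof.* Let $\lambda^*\in\mathcal G$ realize $\mathcal S$ at scale $r^*$. Let $\mu\in\mathcal G$; then $\lambda=M_{\mathcal S}\mu\in\mathcal G$.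

**Step 1: a complete list of conditions.** The purpose is to show that $\lambda$ realizes $\mathcal S$ at scale $r$ if and only if
$$x_{K_x}[\mu]<r\le x_k[\mu]\quad\text{for all }x\text{ and }k<K_x,\tag{6}$$
$$y_{l-1}[\mu]>x_k[\mu]\quad\text{for all }k<K_x\text{ with }o(x,k)=(y,l),\ l\ge1.\tag{7}$$

*Necessity.* If $\lambda$ realizes $\mathcal S$ at $r$, then $M_{\mathcal S}\lambda_r=\lambda=M_{\mathcal S}\mu$, so $\lambda_r=\mu$, and node values are the forms at $\mu$. Now (6) is the definition of $K_x(r)$, and (7) follows from (4).

*Sufficiency.* The node values at $\lambda^*$ are distinct by Lemma 3, so forms of different nodes are different and take distinct values at $\mu\in\mathcal G$. Treat the nodes $(x,k)$, $k<K_x$, in order of decreasing form value at $\mu$. We show inductively that the actual $o(x,k)$, $x_{k+1}$, $s_{k+1}(x)$ of the algorithm for $\lambda$ equal the formal ones, that is, those prescribed by $\mathcal S$ and its forms at $\mu$. By (5), $x_{k'}[\mu]>x_k[\mu]$ for $k'<k$, so the nodes $(x,k')$ were treated before, and actual and formal $x_k,s_k(x)$ agree (for $k=0$ by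 definition of $\lambda$). Let $o(x,k)=(y,l)$ formally. Then $y=(s_k(x),-\varepsilon(x))$ is also the actual opponent. By (7), the nodes $(y,l')$ with $l'<l\le K_y$ have form values $\ge y_{l-1}[\mu]>x_k[\mu]$. So they were treated before, and the actual $y_0,\dots,y_l$, $s_l(y)$ equal the formal ones. Moreover $y_{l-1}>x_k$ if $l\ge1$, and $x_k=x_{k+1}[\mu]+y_l>y_l$. So (4) picks exactly this $l$, and $x_{k+1}=x_k-y_l$, $s_{k+1}(x)=s_l(y)$ are the formal ones. Now (6) gives $K_x(r)=K_x$, and $\mathcal S_r(\lambda)=\mathcal S$.

**Step 2: reduction of (6).** The purpose is to replace (6) by the $A$-inequalities. As $x_k[\mu]$ decreases in $k$, (6) means $\mu_x<r$ for all $x$, and $r\le x_{K_x-1}[\mu]$ when $K_x\ge1$. Let $A$ be as stated. For $(x,y)\in A$ we have $x_{K_x-1}[\mu]=\mu_x+\mu_y$. If instead $o(x,K_x-1)=(y,l)$ with $l<K_y$, then $x_{K_x-1}[\mu]>y_l[\mu]\ge y_{K_y-1}[\mu]$, so the condition for $x$ follows from that for $y$. Passing from $x$ to $y$ strictly decreases the value at $\lambda^*$ of the node $(x,K_x-1)$, so this ends at a pair in $A$. Hence (6) is equivalent to $\max\mu<r\le\min_A(\mu_x+\mu_y)$.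 Such an $r$ exists if and only if the $A$-inequalities hold.

**Step 3: rewriting (7).** The purpose is to turn (7) into a comparison of two letters of the same sign. Let $o(x,k)=(y,l)$, $l\ge1$, and $o(y,l-1)=(z,q)$. Since $y_{l-1}=y_l+z_q$ and $x_k=x_{k+1}+y_l$ as forms, (7) for $(x,k)$ says
$$x_{k+1}[\mu]<z_q[\mu].\tag{8}$$
Here $z$ has the sign of $x$, and $s_{k+1}(x)=s_l(y)=s_q(z)$. Call nodes $(x,j),(z,q)$ *parallel* if $x,z$ have equal sign and $s_j(x)=s_q(z)$. So (8) compares parallel nodes.

**Step 4: pushing the comparison to the end of the scheme.** Consider an inequality $x_j<z_q$ between parallel nodes that holds at $\lambda^*$. We claim: assuming $\mu>0$, (6) for some $r$, and (7) for all $(x,j')$ with $j\le j'<K_x$, the inequality at $\mu$ is equivalent either to "true" or to $\mu_x<\mu_{z'}$ for some letter $z'\ne x$ of the same sign. Which alternative occurs, and $z'$, depend only on $\mathcal S$ and the pair of nodes. The proof is by downward induction on $j$.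

Let $j=K_x$. If $q=K_z$, the inequality reads $\mu_x<\mu_z$, and $z\ne x$ since it holds at $\lambda^*$. If $q<K_z$, then $z_q\ge r>\mu_x$ by (6), so it is true.

Let $j<K_x$. At $\lambda^*$ we have $z_q>x_j\ge r^*$, so $q<K_z$. Being parallel, both nodes have the same opponent letter $w$: $o(x,j)=(w,l_1)$ and $o(z,q)=(w,l_2)$, with $l_1\ge l_2$ because $x_j<z_q$ at $\lambda^*$. If $l_1=l_2$, then $x_j-z_q=x_{j+1}-z_{q+1}$ as forms, the nodes $(x,j+1),(z,q+1)$ are parallel with common target $s_{l_1}(w)$, and $x_{j+1}<z_{q+1}$ at $\lambda^*$; use the induction hypothesis. If $l_1>l_2$, then (7) for $(x,j)$ gives $x_j<w_{l_1-1}\le w_{l_2}<z_q$ at $\mu$, so the inequality is true.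

**Step 5: conclusion.** Let $B$ be the set of pairs $(x,z')$ arising from all the inequalities (8), which hold at $\lambda^*$. Assume $\mu>0$ and (6) for some $r$. Then (7) implies the $B$-inequalities. Conversely, the $B$-inequalities imply (7) for $(x,k)$ by downward induction on $k$ for fixed $x$, because for (8) Step 4 uses (7) only for $(x,j')$ with $k+1\le j'<K_x$. Hence "(6) for some $r$, and (7)" is equivalent to $\mu\in C_{A,B}$. The scales were found in Step 2, and the state is $(\sigma_{\mathcal S},\mu)$ by Step 1. $\square$

There are finitely many pairs $(A,B)$. Each $C_{\mathcal S}$ is an open convex cone, and it is nonempty because it contains $\lambda^*_{r^*}$.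

**Example 8.** For $d=1$ no two distinct letters have the same sign, so $B=\emptyset$. If $A\ne\emptyset$, the inequalities $\mu_z<\mu_{1^+}+\mu_{1^-}$ are automatic. So $C_{\mathcal S}=\mathbb R^2_+$ for every scheme.

**Example 9 (running example).** For the scheme of Example 7, $A=\{(1^-,2^+),(2^-,1^+)\}$: the last opponents of $1^-$ and $2^-$ are current at the end, those of $1^+$ and $2^+$ are not. The scales are $\max\mu=10<r\le\min(15,11)=11$, as observed. Condition (7) concerns three nodes. For $(1^+,0)$, with $o=(2^-,1)$ and $o(2^-,0)=(2^+,0)$, (8) is $(1^+)_1<(2^+)_0$. Both nodes have opponent node $(1^-,0)$, so it becomes $(1^+)_2<(2^+)_1$, that is, $\mu_{1^+}<\mu_{2^+}$. For $(1^-,0)$, (8) is $(1^-)_1<(1^-)_0$, which is true. For $(2^-,1)$, with $o=(1^+,2)$ and $o(1^+,1)=(1^-,0)$, (8) is $(2^-)_2<(1^-)_0$; here $(1^-,0)$ is not a final node, so it is true. Hence $B=\{(1^+,2^+)\}$.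

## 9. Trapped vertices, dead and alive schemes

**Definition.** A vertex $k$ is *trapped* by $\sigma$ if $\sigma(k,+1)=\sigma(k,-1)=k$. Let $\mathsf R(\sigma)$ be the set of trapped vertices.

Near a trapped vertex the map will look like Example 3. An update sets $\sigma(x):=\sigma(y)$, so the set $\sigma_r(E)$ decreases as $r$ decreases. If $k$ is trapped, the opponent of $(k,\pm1)$ at its target is $(k,\mp1)$, whose target is $k$; so $k$ stays trapped, and $\mathsf R(\sigma_r)$ increases. Both monotonicities hold for every initial $\sigma$.

*For the rest of this section and in Sections 10–13 fix an initial $\sigma$ with $\sigma(E)=V$ and $\mathsf R_0:=\mathsf R(\sigma)\ne V$.*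

**Definition.** A scheme is *alive* if $\sigma_{\mathcal S}(E)=V$ and $\mathsf R(\sigma_{\mathcal S})=\mathsf R_0$; otherwise it is *dead*. For $\lambda\in\mathcal G$ let $r_\dagger(\lambda)=\sup\{r:\mathcal S_r(\lambda)\text{ dead}\}\in[0,\infty)$, with $\sup\emptyset=0$.

Death is progress: either a vertex is no longer a target, or a new vertex is trapped. By monotonicity, deadness persists at smaller scales. If $\lambda$ dies at all, $r_\dagger(\lambda)$ is the value of the update that kills it.

**Example 10 (running example).** In Example 6 the initial targets $2,2,1,2$ (for $1^+,1^-,2^+,2^-$) have image $V=\{1,2\}$ and no trapped vertex. The following rows have targets $(2,2,1,1)$, $(1,2,1,1)$, $(1,2,2,1)$, $(2,2,2,1)$, $(2,2,2,1)$. In each of them the image is $V$; vertex $1$ is not trapped because $\sigma(1^-)=2$, and vertex $2$ is not trapped because $\sigma(2^-)=1$. The last update gives $(2,2,2,2)$: the image is $\{2\}$ and vertex $2$ is trapped. So $r_\dagger=11$ in thousandths.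

The next lemma lets us read off aliveness of a vector from a scheme that the vector itself may never realize.

**Lemma 6.** Let $\mathcal S$ be alive, $\mathcal S\subset\mathcal S'$, and let $\lambda''\in\mathcal G$ realize $\mathcal S'$. If $R>\max_x x_{K_x(\mathcal S)}(\lambda'')$, then $\mathcal S_R(\lambda'')$ is alive.

*Proof.* All node values and targets are those of $\lambda''$. At nodes of $\mathcal S$ the targets are those given by $\mathcal S$, because $\lambda''$ realizes $\mathcal S'$ and $o'$ extends $o$. As $x_{K_x(\mathcal S)}<R$, we have $K_x(R)\le K_x(\mathcal S)$. For $j\ge K_x(R)$ the node $(x,j)$ is current in the state at scale $R$ or in a later one, so $s_j(x)\in\sigma_R(E)$, because target sets decrease. Hence $V=\sigma_{\mathcal S}(E)\subset\sigma_R(E)$. If $k\in\mathsf R(\sigma_R)$, then $s_j(k,\pm1)=k$ for all $j\ge K_{(k,\pm1)}(R)$, so $\sigma_{\mathcal S}(k,\pm1)=k$ and $k\in\mathsf R(\sigma_{\mathcal S})=\mathsf R_0$. Conversely $\mathsf R_0\subset\mathsf R(\sigma_R)$. $\square$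

## 10. Steering an alive scheme to death in boundedly many updates

**Lemma 7.** There is a finite set $\mathcal N$ (depending only on $d$) of nonnegative integer matrices $N\ge\mathrm{Id}$ such that every alive scheme $\mathcal S$ admits a dead scheme $\mathcal S^\dagger\supset\mathcal S$ with $M_{\mathcal S^\dagger}=M_{\mathcal S}N$, $N\in\mathcal N$.

*Proof.* **Step 1: special points.** The purpose is to find, in every cell, points at which the next updates can be predicted. Let $\xi=1/10$, $C_{A,B}\ne\emptyset$ as in Proposition 5, and $\varepsilon\in\{\pm1\}$. Choose distinct $\delta_x$ with $|\delta_x|<\xi/10$. Put $\mu_x=1+\delta_x$ for letters of sign $\varepsilon$ ("macro") and $\mu_x=\xi(1+\delta_x)$ for letters of sign $-\varepsilon$ ("micro"), with the $\delta$'s ordered so that the $B$-inequalities hold. This is possible, since $B$ relates only letters of equal sign and is acyclic because $C_{A,B}\ne\emptyset$. The $A$-inequalities hold as well: a pair in $A$ has one macro and one micro letter, so $\mu_x+\mu_y\ge0.99+0.099>1.01>\mu_z$. All inequalities are strict, so after a slight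 perturbation $\mu\in\mathcal G\cap C_{A,B}$.

Write $\sigma^\pm(i)=\sigma_{\mathcal S}(i,\pm1)$, two maps $V\to V$. Start from $\lambda=M_{\mathcal S}\mu$ with $\mu\in C_{\mathcal S}$ special of macro sign $\varepsilon$. It realizes $\mathcal S$ with state $(\sigma_{\mathcal S},\mu)$, and the algorithm continues from there. At scales $\ge0.98$ only macro letters are updated. Their opponents are micro letters, which do not change. The first update of a macro letter $x$ replaces its target $\sigma(x)$ by $\sigma^{-\varepsilon}(\sigma(x))$ and its value by a value less than $1.01-0.099<0.98$. So each macro letter is updated at most once at scales $\ge0.98$.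

**Step 2: case I, $\sigma^{-\varepsilon}$ is not surjective for some $\varepsilon$.** The purpose is to lose a target. Use macro sign $\varepsilon$ and run to scale $0.98$. Every macro letter is updated exactly once, so all targets, of macro and of micro letters, lie in $\sigma^{-\varepsilon}(V)\ne V$. The scheme is dead after $d$ updates.

**Step 3: case II, $\sigma^+$ and $\sigma^-$ are bijective.** The purpose is to destroy bijectivity and return to case I. Since $\mathsf R(\sigma_{\mathcal S})=\mathsf R_0\ne V$, one of the two maps is not the identity, say $\sigma^{-\varepsilon}\ne\mathrm{id}$. Let $v_0\to v_1\to\dots\to v_{\ell-1}\to v_0$, $\ell\ge2$, be a cycle of $\sigma^{-\varepsilon}$, and let $x_{(t)}$ be the letter of sign $\varepsilon$ with target $v_t$ (indices mod $\ell$). Take a special point with macro sign $\varepsilon$. The values $\mu_{x_{(t)}}$ cannot increase all along the cycle, so $\mu_{x_{(t)}}>\mu_{x_{(t+1)}}$ for some $t$. Run to a scale strictly between these two values. Each macro letter is updated at most once; $x_{(t)}$ is updated once and $x_{(t+1)}$ is not. Now both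 have target $v_{t+1}$. Let $\mathcal S_1\supset\mathcal S$ be the resulting scheme. If it is dead, we are done. If not, its map $\sigma_{\mathcal S_1}(\cdot,\varepsilon)$ is not injective, hence not surjective, and case I applies to $\mathcal S_1$ with macro sign $-\varepsilon$ and a new special point of $C_{\mathcal S_1}$. It gives $\mathcal S^\dagger\supset\mathcal S_1\supset\mathcal S$.

In all cases $M_{\mathcal S^\dagger}=M_{\mathcal S}N$, where $N$ is a product of at most $2d$ matrices $\mathrm{Id}+E_{xy}$. $\square$

**Steering sets.** For each of the finitely many nonempty $C_{A,B}$ fix a compact set $O_{A,B}\subset C_{A,B}\cap(0,1]^E$ with nonempty interior. There are constants $C_2\ge C_1\ge1$ depending only on $d$ such that all coordinates of points of $O_{A,B}$ are $\ge1/C_1$, $\mathrm{vol}\,O_{A,B}\ge1/C_1$, and $|N\mu|_\infty\le C_2|\mu|_\infty$ for $N\in\mathcal N$, $\mu\in\mathbb R^E_+$. For alive $\mathcal S$ fix $\mathcal S^\dagger,N$ as in Lemma 7, and for $\rho>0$ put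
$$G_{\mathcal S}(\rho)=M_{\mathcal S^\dagger}(\rho\,O),\quad O=O_{A,B}\text{ for }C_{\mathcal S^\dagger}=C_{A,B};\qquad\mathrm{vol}\,G_{\mathcal S}(\rho)\ge\rho^{2d}/C_1.\tag{9}$$
If $\lambda''=M_{\mathcal S^\dagger}\mu''\in G_{\mathcal S}(\rho)\cap\mathcal G$ with $\mu''\in\rho O$, then $\lambda''$ realizes $\mathcal S^\dagger$ by Proposition 5. By Lemma 4 the nodes of $\mathcal S$ have at $\lambda''$ the values $x_k[\tilde\mu]$ (forms of $\mathcal S$), where $\tilde\mu=N\mu''\ge\mu''$ has all coordinates in $[\rho/C_1,C_2\rho]$.

## 11. Skew cells: why a fixed proportion is not available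

With Lemma 7 in hand one would like to argue as follows. Inside each cell of an alive scheme there is a piece that dies soon. If the piece always filled a fixed fraction of the cell, the set of survivors would shrink by a fixed factor in each round and would be null.

The argument stops at the fixed fraction. The vectors of $B_1=\{\lambda\in\mathbb R^E_+:|\lambda|_1<1\}$ realizing $\mathcal S$ correspond, by the volume-preserving map $M_{\mathcal S}$, to $\{\mu\in C_{\mathcal S}:|M_{\mathcal S}\mu|_1<1\}$. The cone $C_{\mathcal S}$ has one of finitely many shapes, but the truncation weights $\mu_x$ by the column sums of $M_{\mathcal S}$, and these can be very unequal. Already $d=1$ shows this, although nothing has to die there. Let $1^+$ be updated $k$ times in a row. Then $\lambda=(\mu_++k\mu_-,\mu_-)$, the cone is $\mathbb R^2_+$ by Example 8, and the truncated cell is the triangle $\mu_++(k+1)\mu_-<1$ of area $\frac1{2(k+1)}$. The part with comparable coordinates, $\frac12\le\mu_+/\mu_-\le2$, is the triangle with vertices $0$, $(2t,t)$, $(\frac s2,s)$, where $t=\frac1{k+3}$ and $s=\frac1{k+3/2}$.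 Its area is $\frac34ts$, so its proportion is
$$\frac{3(k+1)}{2(k+3)(k+\frac32)}<\frac{3}{2k+3}\longrightarrow0 .$$
A cone over a compact subset of the open cone, which is the kind of set that Lemma 7 provides, can thus have arbitrarily small proportion in a truncated cell.

Two ideas get past this point. First, we compare with steering sets only at moments when the state $\mu$ is *balanced*, meaning that its coordinates are comparable, and show that a balanced moment of size about $s$ is missed only with probability $O(c)$, uniformly in $s$. Second, we do not work cell by cell: we compare total volumes. The steering sets of all balanced cells overlap boundedly, because the scale at which a steered vector dies tells us, up to boundedly many choices, from which cell it was steered.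

## 12. Balanced states

Let $B_t=\{\lambda\in\mathbb R^E_+:|\lambda|_1<t\}$. For $\lambda\in\mathcal G$, $s>0$ let $g=g_s(\lambda)$ be the letter minimizing $\lambda_s$, and $\nu=\lambda_s(g)<s$. Each $x\ne g$ has a unique $k$ with $x_k>\nu>x_{k+1}$. Then $k\ge K_x(s)$, because the value of $x$ at scale $s$ exceeds $\nu$, and so $x_k<s$. We say that $x$ *crosses at value* $x_k$.

**Definition.** Let $0<c<\frac12$. The crossing of $x$ is *$c$-bad* if, with $r=x_k$, $x_{k+1}<c\min_{z\ne x}\lambda_r(z)$.

The state at scale $r=x_k$ is the one right after the update of $x_k$, so $\lambda_r(x)=x_{k+1}$. A crossing is bad if the letter lands far below all others.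

**Example 11 (running example).** Let $s=25$ (thousandths). At scale $s$ the values of $1^+,1^-,2^+,2^-$ are $17,15,20,11$, so $g=2^-$, $\nu=11$. Then $2^+$ crosses at $20$ and lands at $5$, $1^+$ crosses at $17$ and lands at $2$, and $1^-$ crosses at $15$ and lands at $10$. At these moments the smallest values of the other letters are $11$, $5$ and $2$. For $c=\frac14$ no crossing is bad. For $c=\frac9{20}$ the crossing of $1^+$ is bad, as $2<\frac9{20}\cdot5$. At scale $15$ the state is $2,10,5,11$, with maximum $\nu=11$.

**Lemma 8.** (i) If no crossing is $c$-bad, then at the scale $r$ equal to the smallest crossing value, $\max\lambda_r=\nu$ and $\min\lambda_r\ge a\nu$, $a=c^{2d-1}$.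

(ii) There is $C_d$ such that for all $s>0$, $0<c<\frac12$: $\mathrm{vol}\{\lambda\in B_1\cap\mathcal G:\text{some crossing is }c\text{-bad}\}\le C_dc$.

*Proof of (i).* Order the crossing letters $x^1,\dots,x^{2d-1}$ by decreasing crossing values $r_1>\dots>r_{2d-1}$, all in $(\nu,s)$, and let $X_i<\nu$ be the new values. At scale $r_i$ the current values of the other letters are as follows: $\nu$ for $g$, which is not updated before its value $\nu$ is the maximum; $X_j$ for $x^j$ with $j<i$; and for $x^j$ with $j>i$ a value not smaller than its crossing value, hence greater than $\nu$. So $X_i\ge c\min(\nu,X_1,\dots,X_{i-1})$, whence $X_i\ge c^i\nu$ by induction. At the smallest crossing value the state consists of $\nu$ and $X_1,\dots,X_{2d-1}$.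

*Proof of (ii).* **Step 1: decomposition and widening.** The purpose is to map each bad set to a set of $1/(2c)$ times its volume. For $\tau=(\mathcal S,x,g)$, $x\ne g$, let $F_\tau$ be the set of $\lambda\in B_1\cap\mathcal G$ such that $g=g_s(\lambda)$, $x$ has a $c$-bad crossing, at value $r=x_k$ say, and $\mathcal S=\mathcal S_r(\lambda)$. The set in (ii) is the union of the countably many $F_\tau$.

Let $\lambda\in F_\tau$, $\mu=\lambda_r=M_{\mathcal S}^{-1}\lambda\in C_{\mathcal S}$, and $\nu'=\min_{z\ne x}\mu_z$. Then $k+1=K_x(\mathcal S)$ and $\mu_x=x_{k+1}<c\nu'$. The update of $(x,k)$ is the last one leading to $\mathcal S$, so $o(x,k)=(y,K_y)$, $(x,y)\in A$, and $r=\mu_x+\mu_y$. Define $\mu'=\Phi(\mu)$ by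
$$\mu'_x=\frac{\nu'}2+\frac{\mu_x}{2c}\in(\nu'/2,\nu'),\qquad\mu'_z=\mu_z\quad(z\ne x).$$
Thus $\Phi$ stretches the thin slab $0<\mu_x<c\nu'$ onto the slab $\nu'/2<\mu_x<\nu'$. As $\nu'$ is a continuous function of $(\mu_z)_{z\ne x}$, $\Phi$ is a homeomorphism between these two slabs, so images of Borel sets are Borel, and by Fubini it multiplies volume by $1/(2c)$. Put $F^+_\tau=\Phi(M_{\mathcal S}^{-1}F_\tau)$. As $\det M_{\mathcal S}=1$,
$$\mathrm{vol}(F_\tau)=2c\,\mathrm{vol}(M_{\mathcal S}F_\tau^+).\tag{10}$$
Note that $\mu\le\mu'$, since $\mu_x<c\nu'<\nu'/2<\mu'_x$. It remains to bound the size of the sets $M_{\mathcal S}F_\tau^+$ and their overlap.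

**Step 2: the widened vectors still realize $\mathcal S$.** The purpose is to keep the combinatorics. We check $\mu'\in C_{\mathcal S}$. An $A$-inequality $\mu_z<\mu_{x'}+\mu_{y'}$ with $z\ne x$ persists, as the right side does not decrease. If $z=x$, it holds for $\mu'$ because $\mu'_x<\nu'\le\mu_{x'}$ when $x\notin\{x',y'\}$, and trivially when $x\in\{x',y'\}$. $B$-inequalities $\mu_x<\mu_h$ hold as $\mu'_x<\nu'\le\mu_h$. $B$-inequalities $\mu_h<\mu_x$ do not occur, as $\mu\in C_{\mathcal S}$ has $\mu_x<\mu_h$ for all $h\ne x$. The others are unchanged. So, if $\mu'\in\mathcal G$, which holds outside a null set, then $\lambda'=M_{\mathcal S}\mu'$ realizes $\mathcal S$. Since forms have nonnegative coefficients, all node values of $\mathcal S$ at $\lambda'$ are at least those at $\lambda$.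

**Step 3: size.** The purpose is to show $\lambda'\le2\lambda$, hence $\lambda'\in B_2$. We have $M_{\mathcal S}=M(\mathrm{Id}+E_{xy})$ with $M\ge0$ the product over the earlier updates. So $\lambda=M\kappa$ with $\kappa_x=\mu_x+\mu_y$, $\kappa_z=\mu_z$ otherwise. Likewise $\lambda'=M\kappa'$ with $\kappa'_x=\mu'_x+\mu_y\le\nu'+\mu_y\le2\mu_y\le2\kappa_x$ and $\kappa'_z=\kappa_z$ otherwise. Hence $\lambda'\le2\lambda$.

**Step 4: multiplicity.** The purpose is to bound, for given $\lambda'\in\mathcal G$, the number of $\tau$ with $\lambda'\in M_{\mathcal S}F_\tau^+$. There are at most $(2d)^2$ choices of $(g,x)$; fix them.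

First we recover $\nu$. For $\lambda$, the letter $g$ is not updated between scales $s$ and $r$, since its value there is $\nu<r$. So $K_g(\mathcal S)=K_g(s;\lambda)$. At $\lambda'$ the node $(g,K_g(\mathcal S))$ has value $\mu'_g=\mu_g=\nu<s$, and its predecessor, if any, has a value at least that at $\lambda$, which is $\ge s$. So $K_g(\mathcal S)=K_g(s;\lambda')$, and $\nu=\lambda'_s(g)$ is determined by $\lambda',s,g$.

Next we recover $k$. We have $x_{k+1}(\lambda')=\mu'_x<\nu'\le\mu_g=\nu<x_k(\lambda)\le x_k(\lambda')$. So $k$ and $r_1:=x_k(\lambda')=\mu'_x+\mu_y$ are determined.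

Finally we locate $\mathcal S$. By Proposition 5, $\mathcal S=\mathcal S_{r'}(\lambda')$ with $r'=\min_A(\mu'_{x'}+\mu'_{y'})\le r_1$. On the other hand
$$r'\ge\min_A(\mu_{x'}+\mu_{y'})\ge r=r_1-(\mu'_x-\mu_x)>r_1-\nu',$$
where the second inequality is Proposition 5 for $\lambda$. Up to scale $r'$ all current values for $\lambda'$ are at least $\min\mu'>\nu'/2$, since values only decrease and the state at $r'$ is $\mu'$. So each update with value in $[r',r_1)$ decreases its letter by more than $\nu'/2$. Three such updates of one letter would have values whose extremes differ by more than $\nu'>r_1-r'$. So each letter has at most $2$ of them. Hence $\mathcal S$ is among the first $4d+1$ successive schemes of $\lambda'$ beginning with $\mathcal S_{r_1}(\lambda')$. The multiplicity is at most $4d^2(4d+1)$.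

By (10) and Step 3, $\sum_\tau\mathrm{vol}(F_\tau)\le2c\cdot4d^2(4d+1)\,\mathrm{vol}(B_2)$. $\square$

## 13. Almost every vector dies

**Theorem 9.** If $\sigma(E)=V$ and $\mathsf R(\sigma)\ne V$, then $r_\dagger(\lambda)>0$ for a.e. $\lambda\in\mathbb R^E_+$.

*Proof.* Let $Z=\{\lambda\in\mathcal G:r_\dagger(\lambda)=0\}$. As $r_\dagger(t\lambda)=t\,r_\dagger(\lambda)$, this is a cone, and it suffices that $\mathrm{vol}(Z\cap B_1)=0$. Fix $0<c<\frac12$, $a=c^{2d-1}$. For $s>0$ let $H_s$ be the set of $\lambda\in Z\cap B_1$ without $c$-bad crossing. By Lemma 8(ii), $\mathrm{vol}(Z\cap B_1)\le C_dc+\mathrm{vol}(H_s)$. We show $\mathrm{vol}(H_s)\to0$ as $s\to0$; then letting $c\to0$ finishes the proof.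

**Step 1: comparison with steering sets.** The purpose is to bound $\mathrm{vol}(H_s)$ by a sum of volumes of steering sets. For $\lambda\in H_s$ let $\mathcal S$ be its scheme at the scale of Lemma 8(i), with state $\mu\in C_{\mathcal S}$: $\max\mu=\nu<s$, $\min\mu\ge a\max\mu$. It is alive, as $\lambda\in Z$. Let $H_{s,\mathcal S}$ be the (disjoint) parts of $H_s$ with given $\mathcal S$, and for nonempty $H_{s,\mathcal S}$ let $\rho_{\mathcal S}=\sup\{\max\mu:\lambda\in H_{s,\mathcal S}\}\in(0,s]$. Since $H_{s,\mathcal S}\subset M_{\mathcal S}((0,\rho_{\mathcal S}]^E)$ and $\det M_{\mathcal S}=1$, (9) gives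
$$\mathrm{vol}(H_{s,\mathcal S})\le\rho_{\mathcal S}^{2d}\le C_1\,\mathrm{vol}\,G_{\mathcal S}(\rho_{\mathcal S}).$$
Now let $\lambda''\in G_{\mathcal S}(\rho)\cap\mathcal G$, $\rho=\rho_{\mathcal S}$, with $\mu'',\tilde\mu$ as after (9).

**Step 2: size.** The purpose is to keep all steering sets in one bounded region; this is where balance is used. Choose $\lambda_*\in H_{s,\mathcal S}$ with state $\mu_*$, $\max\mu_*\ge\rho/2$. Then $\mu_*\ge a\rho/2$ coordinatewise, so $\tilde\mu\le C_2\rho\le\frac{2C_2}a\mu_*$. Hence $\lambda''=M_{\mathcal S}N\mu''=M_{\mathcal S}\tilde\mu\le\frac{2C_2}a\lambda_*$, and $\lambda''\in B_{2C_2/a}$.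

**Step 3: death scale.** The purpose is to show that $r_\dagger(\lambda'')$ is comparable to $\rho$. The vector $\lambda''$ realizes the dead scheme $\mathcal S^\dagger$ at scales just above $\max\mu''\ge\rho/C_1$, so $r_\dagger(\lambda'')\ge\rho/C_1$. By Lemma 6 with $\mathcal S'=\mathcal S^\dagger$, $\lambda''$ is alive at scales greater than $\max\tilde\mu$, so $r_\dagger(\lambda'')\le C_2\rho\le C_2s$.

**Step 4: multiplicity.** The purpose is to show that a given $\lambda''$ lies in boundedly many of the sets $G_{\mathcal S}(\rho_{\mathcal S})$. Given $\lambda''$, the scheme $\mathcal S$ is determined by the indices $K_x(\mathcal S)$, because $\mathcal S\subset\mathcal S^\dagger$, so the opponents in $\mathcal S$ are those of $\lambda''$. By Step 3, $\rho\in[r_\dagger/C_2,C_1r_\dagger]$ with $r_\dagger=r_\dagger(\lambda'')$. Put $\Theta=C_1C_2r_\dagger$, and for a letter $x$ let $j_0$ be the first index with $x_{j_0}(\lambda'')\le\Theta$; it depends only on $\lambda''$ and $x$. For $k=K_x(\mathcal S)$ we have $x_k(\lambda'')=\tilde\mu_x\le C_2\rho\le\Theta$, so $k\ge j_0$. For $j<k$, the difference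 $x_j-x_{j+1}$ at $\lambda''$ is the value of a node $(y,l)$, $l\le K_y(\mathcal S)$, of $\mathcal S$, hence at least $\tilde\mu_y\ge\rho/C_1\ge\rho/C_2$. So $(k-j_0)\rho/C_2\le\Theta\le C_1C_2^2\rho$, that is, $k-j_0\le C_1C_2^3$. Hence $\lambda''$ lies in at most $C_3:=(C_1C_2^3+1)^{2d}$ of the sets $G_{\mathcal S}(\rho_{\mathcal S})$.

**Step 5: conclusion.** Summing Step 1 over $\mathcal S$ and using Steps 2–4,
$$\mathrm{vol}(H_s)\le C_1C_3\,\mathrm{vol}\{\lambda''\in B_{2C_2/a}\cap\mathcal G:0<r_\dagger(\lambda'')\le C_2s\}.$$
For fixed $c$ these sets have finite volume and decrease to $\emptyset$ as $s\to0$, so $\mathrm{vol}(H_s)\to0$. $\square$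

The survivors are thus dominated by vectors that die, but only at scale about $s$, and such vectors become rare as $s\to0$.

## 14. Cores and resolved maps

Now $\sigma:E\to V$ is arbitrary. For $W\subset V$ let $E_W=W\times\{\pm1\}$.

**Definition.** Let $V_0(\sigma)=V$, $V_{m+1}(\sigma)=\sigma(E_{V_m(\sigma)})$. These sets decrease and are constant for $m\ge d$; the final value $\mathrm{core}(\sigma)\ne\emptyset$ is the largest $U$ with $\sigma(E_U)=U$. Call $\sigma$ *resolved* if $\mathrm{core}(\sigma)=\mathsf R(\sigma)$.

Clearly $\mathsf R(\sigma)\subset\mathrm{core}(\sigma)$. In the last row of Example 6 all targets are $2$, so $\mathrm{core}=\{2\}=\mathsf R$ and $\sigma$ is resolved. If $d=2$, $\sigma(1^\pm)=2$ and $\sigma(2^\pm)=1$, then $\mathrm{core}=\{1,2\}$ and $\mathsf R=\emptyset$, so $\sigma$ is not resolved.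

**Subsystems.** Suppose $\sigma(E_U)\subset U$. The opponent of a letter of $E_U$ at its target is in $E_U$, and the new target is in $U$; so $\sigma_r(E_U)\subset\sigma(E_U)\subset U$ for all $r$. A letter of $E_U$ that is updated is the overall maximum, hence the maximum within $E_U$, and between such updates the data on $E_U$ do not change. So the data on $E_U$ evolve by the algorithm for $(\sigma|_{E_U},\lambda|_{E_U})$, with the same scales.

**Monotonicity.** Applying this with $U=V_m(\sigma)$ we get inductively
$$V_{m+1}(\sigma_r)=\sigma_r(E_{V_m(\sigma_r)})\subset\sigma_r(E_{V_m(\sigma)})\subset\sigma(E_{V_m(\sigma)})=V_{m+1}(\sigma).$$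
So as $r$ decreases, cores decrease and $\mathsf R$ increases. If $\sigma$ is resolved, then $\mathrm{core}(\sigma_r)\subset\mathrm{core}(\sigma)=\mathsf R(\sigma)\subset\mathsf R(\sigma_r)\subset\mathrm{core}(\sigma_r)$. So "resolved" persists, with constant $\mathsf R$.

**Corollary 10.** For every $\sigma$ and a.e. $\lambda\in\mathbb R^E_+$, $\sigma_r$ is resolved for all sufficiently small $r$.

*Proof.* We use induction on $\mathsf n(\sigma)=|\mathrm{core}(\sigma)|-|\mathsf R(\sigma)|$, for all finite $V$ at once; $\mathsf n=0$ is clear. Let $\mathsf n(\sigma)>0$, $W=\mathrm{core}(\sigma)$. Since $\mathsf R(\sigma_r)\subset\mathrm{core}(\sigma_r)\subset W$, these sets equal those of the subsystem on $W$. The projection $\lambda\mapsto\lambda|_{E_W}$ pulls null sets back to null sets. So we may assume $V=W$, that is, $\sigma(E)=V$, with $\mathsf R(\sigma)\ne V$.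

By Theorem 9 a.e. $\lambda$ realizes a dead scheme $\mathcal S$ and then evolves as $(\sigma_{\mathcal S},\mu)$, $\mu=M_{\mathcal S}^{-1}\lambda$. Moreover $\mathsf n(\sigma_{\mathcal S})<\mathsf n(\sigma)$: always $\mathrm{core}(\sigma_{\mathcal S})\subset V=\mathrm{core}(\sigma)$ and $\mathsf R(\sigma_{\mathcal S})\supset\mathsf R(\sigma)$, and deadness means that the second inclusion is strict or that $\mathrm{core}(\sigma_{\mathcal S})\subset\sigma_{\mathcal S}(E)\ne V$. By induction a.e. $\mu$ is eventually resolved for $\sigma_{\mathcal S}$. There are countably many $\mathcal S$, and each $M_{\mathcal S}$ is linear and invertible, so the exceptional $\lambda$ form a null set. $\square$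

## 15. From the algorithm back to $T$

**The good parameters.** For each generic $p^\circ$ take $r_*=r$, $N_{p^\circ}$, $\sigma$, $L$ as in Section 4. By Lemma 2 preimages of null sets under $L$ are null. So by Corollary 10, for a.e. $p\in N_{p^\circ}$ the vector $\theta(p)=Lp\in\mathbb R^E_+$ is eventually resolved for $\sigma$. Countably many $N_{p^\circ}$ cover the set of generic parameters, because every open cover of a subset of $\mathbb R^{2n-1}$ has a countable subcover. Hence for a.e. $p\in\mathcal A$: $p$ is generic, lies in some $N_{p^\circ}$, $\theta=\theta(p)\in\mathcal G$ (end of Section 5), and the algorithm for $(\sigma,\theta)$ is resolved at small scales. Fix such a $p$ with its $r_*,\sigma$; $\lambda_r,\sigma_r$ refer to the algorithm for $(\sigma,\theta)$. As all $\theta_e<r_*$, $(\sigma,\theta)$ is the state at scale $r_*$.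

**Lemma 11.** For $0<r\le r_*$ and $e=(j,\varsigma)\in E$ there is $n_e(r)\ge1$, constant as long as $e$ is not updated, such that $T^tY_e(r)$, $0\le t<n_e(r)$, are moved rigidly and
$$T^{n_e(r)}(\beta_j+h)=\beta_{\sigma_r(e)}+h-\varsigma\lambda_r(e)\quad(\beta_j+h\in Y_e(r)),\qquad0<\lambda_r(e)<r.\tag{11}$$

*Proof.* The inequality is the definition of the state at scale $r$. At $r_*$ the statement is (1). It persists, with the same $n_e$, when $r$ decreases without an update of $e$, because strips are replaced by subintervals. Suppose it holds at all scales $r''>v$ (up to $r_*$) and the update of $x=(j,\varsigma)$ at value $v$ is reached. Let $r''\in(v,r_*]$ be so close to $v$ that no update has value in $(v,r'']$. Let $i=\sigma_{r''}(x)$, $f=(i,-\varsigma)$, $i'=\sigma_{r''}(f)$. For $r\le v$ the old power of $T$ maps $Y_x(r)$ rigidly to the interval with interior $\beta_i-\varsigma v+\varsigma(0,r)=\beta_i-\varsigma(v-r,v)\subset\mathrm{int}\,Y_f(r'')$. By (11) for $f$ at scale $r''$, a further $n_f(r'')$ iterates act on it rigidly and translate it by $\beta_{i'}-\beta_i+\varsigma\lambda_{r''}(f)$.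 Altogether $\beta_j+h\mapsto\beta_{i'}+h-\varsigma(v-\lambda_{r''}(f))$. This is (11) with the updated data, and with $n_x$ replaced by $n_x(r'')+n_f(r'')$. $\square$

**Example 12 (running example).** The times add up along the six updates of Example 6: $n_{2^-}=1+1=2$, $n_{1^+}=12+2=14$, $n_{2^+}=1+1=2$, $n_{1^+}=14+1=15$, $n_{1^-}=1+2=3$, $n_{2^-}=2+15=17$. So at scale $0.011$ the predictions at $\beta_2=0.7$ are a shift by $-0.005$ after $2$ steps on the right and by $+0.009$ after $17$ steps on the left. Directly: $[0.7,0.709)\to[0.28,0.289)\to[0.695,0.704)$. And $[0.695,0.7)\to[0.726,0.731)\to[0.306,0.311)$, then $13$ steps of $0.031$ lead to $[0.709,0.714)$, then $[0.289,0.294)$ and $[0.704,0.709)$, in all $2+13+2=17$ steps. So $[0.695,0.709)$ carries an exchange of two intervals, as in Example 3.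

## 16. Finite type on an open set of full measure

We prove Theorem A and Theorem B(a). Let $p$ be as fixed in Section 15.

**Step 1: finitely many data that survive perturbation.** The purpose is to collect everything needed for finite type in a form valid near $p$. Choose $r<r_*$ such that $\sigma_r$ is resolved and $\beta_j\pm r+k\cdot\gamma\ne\beta_i$ for all $i,j\in V$, $k\in\mathbb Z^n$. From here write $\sigma=\sigma_r$, $\theta_e=\lambda_r(e)$, $n_e=n_e(r)$. Choose a partition of $I$ into intervals $K_1,\dots,K_Q$ of length less than $r$ whose endpoints $b\in(0,1)$ satisfy $b+k\cdot\gamma\ne\beta_i$ for all $k\in\mathbb Z^n$, $i\in V$. By Lemma 1 there are $m_q\ge0$ such that $K_q,\dots,T^{m_q-1}K_q$ are moved rigidly and $\mathrm{int}\,T^{m_q}K_q$ contains a discontinuity.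

The closures of $T^tY_e(r)$ ($1\le t<n_e$) and of $T^tK_q$ ($t<m_q$) contain no discontinuity. Their interiors contain none. Their endpoints have the form $\beta_j+k\cdot\gamma$ with $|k|_1=t\ge1$, or $\beta_j\pm r+k\cdot\gamma$, or $b+k\cdot\gamma$, or $k\cdot\gamma$, or $1+k\cdot\gamma$, and none of these is a discontinuity by the choice of $r$ and $b$ and by genericity. Hence for all $p'$ in a neighborhood of $p$ in $\mathrm{int}\,\mathcal A$ the same $r,\sigma,n_e,K_q,m_q$ serve: (11) holds with $\theta_e(p')\in(0,r)$ depending linearly on $p'$, the intervals $T^tY_e(r)$ ($0\le t<n_e$) and $T^tK_q$ ($t<m_q$) are moved rigidly, and $\mathrm{int}\,T^{m_q}K_q$ contains a discontinuity. *Steps 2 and 3 apply to all these $p'$.*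

**Step 2: the invariant set.** The purpose is to exhibit the set on which $T^mI$ will settle. For $k\in\mathsf R=\mathsf R(\sigma)$ let $\theta_\pm=\theta_{(k,\pm1)}$, $n_\pm=n_{(k,\pm1)}$ and
$$\mathsf L_k=[\beta_k-\theta_+,\beta_k)\subset Y_{(k,-1)}(r),\quad\mathsf D_k=[\beta_k,\beta_k+\theta_-)\subset Y_{(k,+1)}(r),\quad Y_k=\mathsf L_k\cup\mathsf D_k.$$
By (11) with $\sigma(k,\pm1)=k$, $T^{n_-}$ translates $\mathsf L_k$ by $+\theta_-$ onto $[\beta_k-\theta_++\theta_-,\beta_k+\theta_-)$, and $T^{n_+}$ translates $\mathsf D_k$ by $-\theta_+$ onto $[\beta_k-\theta_+,\beta_k-\theta_++\theta_-)$. The images partition $Y_k$. So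
$$\hat Y_k=\bigcup_{0\le t<n_-}T^t\mathsf L_k\ \cup\bigcup_{0\le t<n_+}T^t\mathsf D_k,\qquad\hat Y=\bigcup_{k\in\mathsf R}\hat Y_k$$
satisfy $T\hat Y_k=\hat Y_k$ and $T\hat Y=\hat Y$.

**Step 3: every point enters $\hat Y$ in bounded time.** The purpose is to get $T^MI\subset\hat Y$. If $x\in K_q$, then $T^{m_q}x=\beta_i+h$ with $i\in V$, $|h|<r$. By (11), if $T^tx=\beta_i+h$ with $0\le h<r$ (resp. $-r\le h<0$), then after $n_{(i,+1)}$ (resp. $n_{(i,-1)}$) further steps, a "move", the point is $\beta_{i'}+h'$ with $i'=\sigma(i,+1)$, $h'=h-\theta_{(i,+1)}$ (resp. $i'=\sigma(i,-1)$, $h'=h+\theta_{(i,-1)}$), and again $|h'|<r$. After $d$ moves the vertex is in $V_d(\sigma)=\mathrm{core}(\sigma)=\mathsf R$, and it then stays at some $k\in\mathsf R$.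

From then on we argue as in Example 3. If $h\ge\theta_-$, moves decrease $h$ by $\theta_+$ as long as $h\ge\theta_-$; at the first time that $h<\theta_-$ we have $h\ge\theta_--\theta_+>-\theta_+$. If $h<-\theta_+$, moves increase $h$ by $\theta_-$ as long as $h<-\theta_+$; at the first time that $h\ge-\theta_+$ we have $h<-\theta_++\theta_-<\theta_-$. So after at most $r/\min_e\theta_e+1$ moves at $k$ we have $-\theta_+\le h<\theta_-$, that is, the point is in $Y_k\subset\hat Y$.

Shrink the neighborhood of $p$ so that the $\theta_e(p')$ are bounded below by a positive constant. Since each move takes at most $\max_en_e$ steps and $T\hat Y=\hat Y$, there is a common $M$ with $T^MI\subset\hat Y$. As $\hat Y=T^M\hat Y\subset T^MI$, we get $T^MI=\hat Y=T\hat Y=T^{M+1}I$, i.e. $\Omega_M=\Omega_{M+1}$.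

So a.e. $p$ is of finite type, which for $n\ge2$ is Theorem A; the case $n=1$ was settled in Section 2. Moreover, a.e. $p$ has an open neighborhood in $\mathrm{int}\,\mathcal A$ of finite type parameters with common $M$. The union of these neighborhoods is the set $\mathcal O$ of Theorem B(a). $\square$

## 17. Two-interval exchanges inside $\Omega$

We prove Theorem B(b). Let $p$ be as fixed in Section 15; it is generic and eventually resolved. Since resolvedness persists with constant $\mathsf R$ and every letter is updated infinitely often, we may choose the scale $r$ of Section 16 so small that in addition, for each $k\in\mathsf R$, at least one of $(k,\pm1)$ has been updated at a scale at which $k$ was already trapped. We have $\Omega=\hat Y=\bigcup_{k\in\mathsf R}\hat Y_k$, and $\mathsf R=\mathrm{core}(\sigma)\ne\emptyset$. Each $\hat Y_k$ is a finite union of intervals with $T\hat Y_k=\hat Y_k$.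

**Step 1: $T|_\Omega$ is bijective.** The purpose is to see that nothing is lost on $\Omega$. It is onto. If $Tx=Tx'$ for $x\ne x'$ in $\Omega$, then for small $\eta$ the disjoint intervals $[x,x+\eta),[x',x'+\eta)\subset\Omega$ have the same image. A piecewise translation does not increase measure, so $|T\Omega|\le|\Omega|-\eta<|\Omega|$, a contradiction.

**Step 2: the discontinuities in $\Omega$.** The purpose is to show $\beta_j\in\Omega$ if and only if $j\in\mathsf R$. A level $T^t\mathsf L_k$ ($t<n_-$) or $T^t\mathsf D_k$ ($t<n_+$) has no discontinuity in its interior. Its left endpoint is $T^{t+n_+}\beta_k$ (as $\beta_k-\theta_+=T^{n_+}\beta_k$), resp. $T^t\beta_k$. By genericity it is a discontinuity only in the second case with $t=0$, and then it is $\beta_k$. So $\beta_j\notin\hat Y_k$ for $j\ne k$, while $\beta_k\in\hat Y_k$.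

**Step 3: a wider strip.** The purpose is to find a scale at which the strips at $\beta_k$ are long enough to control first returns. Let $k\in\mathsf R$, and let $\rho$ be the value at which the more recently updated of $(k,\pm1)$ was last updated before scale $r$ (so $\rho\ge r$). At that update $k$ was trapped, so the opponent was the other of the two letters, which has not been updated since. Hence $\rho=\theta_++\theta_-$, and at scale $\rho$ both letters already have their values $\theta_\pm$, target $k$ and times $n_\pm$. So by (11) at scale $\rho$ the strips $Y_{(k,\pm1)}(\rho)$ are moved rigidly until times $n_\pm$.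

**Step 4: $\mathsf L_k$ does not return before time $n_-$.** Let $0<t<n_-$, $T^tY_{(k,-1)}(\rho)=[y-\rho,y)$; then $T^t\mathsf L_k=[y-\theta_+,y)$. Suppose it meets $Y_k$. No discontinuity lies in $(y-\rho,y)$, and $y\ne\beta_k$ by genericity. If $y-\rho\ge\beta_k$, then $y-\theta_+\ge\beta_k+\theta_-$, a contradiction. So $y<\beta_k$, and $\varepsilon:=\beta_k-y\in(0,\theta_+)$. The intervals $[y-\rho,y)$ and $Y_{(k,-1)}(\rho)=[\beta_k-\rho,\beta_k)$ intersect and both move rigidly for the next $n_--t$ steps, hence with the same itinerary. After these, the first is $[\beta_k+\theta_--\rho,\beta_k+\theta_-)$, so $T^{n_--t}Y_{(k,-1)}(\rho)=[\beta_k+\theta_-+\varepsilon-\rho,\beta_k+\theta_-+\varepsilon)$. It has no discontinuity in its interior because $0<n_--t<n_-$. Its right endpoint exceeds $\beta_k$, so $\theta_-+\varepsilon-\rho\ge0$, i.e. $\varepsilon\ge\theta_+$, a contradiction.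

**Step 5: $\mathsf D_k$ does not return before time $n_+$.** Let $0<t<n_+$, $T^tY_{(k,+1)}(\rho)=[y,y+\rho)$; then $T^t\mathsf D_k=[y,y+\theta_-)$. Suppose it meets $Y_k$. Again $\beta_k\notin[y,y+\rho)$. If $y+\rho\le\beta_k$, then $y+\theta_-\le\beta_k-\theta_+$, a contradiction. So $y>\beta_k$ and $\varepsilon:=y-\beta_k\in(0,\theta_-)$. The intervals $[y,y+\rho)$ and $Y_{(k,+1)}(\rho)=[\beta_k,\beta_k+\rho)$ intersect and move with the same itinerary for $n_+-t$ steps. Then $[y,y+\rho)$ becomes $[\beta_k-\theta_+,\beta_k-\theta_++\rho)$, and $Y_{(k,+1)}(\rho)$ becomes $[\beta_k-\theta_+-\varepsilon,\beta_k-\theta_+-\varepsilon+\rho)$, which has no discontinuity in its interior because $0<n_+-t<n_+$. Its left endpoint is below $\beta_k$, so $-\theta_+-\varepsilon+\rho\le0$, i.e. $\varepsilon\ge\theta_-$, a contradiction.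

**Step 6: the first return map.** The purpose is to identify the dynamics on $\hat Y_k$. By Steps 4 and 5, $n_-,n_+$ are the first return times to $Y_k$ on $\mathsf L_k,\mathsf D_k$. The first return map is the exchange of $\mathsf L_k$ and $\mathsf D_k$, i.e. a rotation of a circle of length $\theta_++\theta_-$, with $\theta_+/\theta_-$ irrational because states stay in $\mathcal G$ (Lemma 3). Also $Y_k$ contains $\beta_k$ in its interior. Every orbit in $\hat Y_k$ enters $Y_k$, is then dense in $Y_k$, and hence in all levels, i.e. in $\hat Y_k$. A $T$-invariant probability measure on $\hat Y_k$ is determined by its restriction to $Y_k$, which is invariant under an irrational rotation and hence a multiple of Lebesgue measure, with the multiple fixed by the total mass. Conversely, Lebesgue measure on $\hat Y_k$, normalized, is invariant, because $T|_\Omega$ is a bijective piecewise translation with $T\hat Y_k=\hat Y_k$. So $T|_{\hat Y_k}$ is minimal and uniquely ergodic.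

**Step 7: disjointness.** The purpose is to count the components. Let $k\ne k'$ in $\mathsf R$ and suppose $J=\hat Y_k\cap\hat Y_{k'}\ne\emptyset$; then $TJ\subset J$. Every orbit in $\hat Y_k$ is dense in $\hat Y_k$, so $J$ is dense in $\hat Y_k$. But $\hat Y_k\setminus J$ is a finite union of half-open intervals, so it is empty. Likewise $\hat Y_{k'}=J$. Thus $\hat Y_k=\hat Y_{k'}$, contradicting $\beta_{k'}\in\hat Y_{k'}\setminus\hat Y_k$ (Step 2). So the $\hat Y_k$ are pairwise disjoint, and $T|_\Omega$ has exactly $|\mathsf R|\le d=n-1$ minimal components. This proves Theorem B(b). $\square$
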